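# A $\sigma$-fragmentable Banach space that is not descriptive

## Guessing that $\sigma$-fragmentability and small local diameter agree

Let $X$ be a real Banach space and let $w$ be its weak topology. We compare two ways in which the weak topology can control the norm after $X$ has been cut into countably many pieces.

**Definition ($\sigma$-fragmentable).** $X$ is $\sigma$-fragmentable if for every $\varepsilon>0$ one can write $X=\bigcup_{n=1}^\infty X_{n,\varepsilon}$ so that for each $n$, every nonempty $A\subset X_{n,\varepsilon}$ contains a nonempty relatively weakly open subset of norm diameter less than $\varepsilon$.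

**Definition (JNR).** $X$ has property JNR (a countable cover by sets of small local diameter) if for every $\varepsilon>0$ one can write $X=\bigcup_{n=1}^\infty X_{n,\varepsilon}$ so that for each $n$ and each $x\in X_{n,\varepsilon}$ there is a weak neighborhood $U$ of $x$ with $\operatorname{diam}(U\cap X_{n,\varepsilon})<\varepsilon$.

JNR implies $\sigma$-fragmentability: if $\emptyset\ne A\subset X_{n,\varepsilon}$, take any $x\in A$ and an open $U$ as in JNR; then $U\cap A$ is nonempty, relatively weakly open in $A$, and of diameter less than $\varepsilon$. In JNR every point of a piece has a small neighborhood in that piece. In $\sigma$-fragmentability every nonempty subset has some point with a small neighborhood in that subset.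

**Definition (descriptive).** A family $\mathcal N$ of subsets of a topological space is isolated if its members are pairwise disjoint and each is relatively open in $\bigcup\mathcal N$. A network is a family $\mathcal N$ such that whenever $p\in V$ with $V$ open, some $N\in\mathcal N$ has $p\in N\subset V$. It is $\sigma$-isolated if it is a countable union of isolated families. $X$ is descriptive if $(X,w)$ has a $\sigma$-isolated network.

For example, if a space is a countable union of sets that are discrete in their subspace topologies, then its singletons form a $\sigma$-isolated network.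

The paper "On weakly locally uniformly rotund Banach spaces" (http://webs.um.es/joseori/documentos/articulos/WLUR.pdf) asks: is there a $\sigma$-fragmentable Banach space which is not descriptive (i.e. has not JNR)? The parenthesis indicates that for Banach spaces descriptive and JNR mean the same. We shall not need this, since both properties will be refuted directly.

The first guess is that there is no such space: one hopes that with countably many further cuts, "some point of every subset" can be upgraded to "every point". Let us test this.

If $X$ is separable, cover it by countably many balls of radius $\varepsilon/3$. Each has diameter at most $2\varepsilon/3<\varepsilon$, so $X$ has JNR.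

In $c_0(\kappa)$, look at the indicators $1_F$ of finite sets $F\subset\kappa$, which are at mutual distance $1$. Sort them by $n=|F|$. The weak neighborhood $\{f: f(t)>1/2 \text{ for } t\in F\}$ of $1_F$ meets $\{1_G:|G|=n\}$ only in $1_F$. So these indicators split into countably many discrete pieces, as JNR requires. (The whole of $c_0(\kappa)$ follows in the next section.)

The indicators suggest a model. Call a set *relatively discrete* if it is discrete in its subspace topology, *$\sigma$-relatively discrete* if it is a countable union of relatively discrete sets, and *scattered* if each of its nonempty subsets has a relatively isolated point. Suppose $S\subset X$ has all mutual distances at least $1$, and put $\varepsilon=1$. A set of diameter less than $1$ contains at most one point of $S$. So $\sigma$-fragmentability makes $S$ a countable union of weakly scattered sets, and JNR makes $S$ weakly $\sigma$-relatively discrete. The guess becomes a statement about scattered sets.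

For a topological space $A$ let $A'$ be its set of non-isolated points, and put $A^{(0)}=A$, $A^{(\alpha+1)}=(A^{(\alpha)})'$, $A^{(\lambda)}=\bigcap_{\alpha<\lambda}A^{(\alpha)}$ for limit $\lambda$. If $A$ is scattered, each nonempty $A^{(\alpha)}$ loses a point, so some $A^{(\alpha)}$ is empty; the least such $\alpha$ is the *height* of $A$.

**Lemma 1.** A scattered space of countable height is $\sigma$-relatively discrete.

*Proof.* It is the union of the countably many levels $A^{(\alpha)}\setminus A^{(\alpha+1)}$, and each level consists of isolated points of $A^{(\alpha)}$. $\square$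

This supports the guess, and it shows exactly where cutting level by level stops: at height $\omega_1$ there are uncountably many levels. Height $\omega_1$ alone is not fatal. The disjoint sum of the spaces $\omega^\alpha+1$, $\alpha<\omega_1$, has height $\omega_1$ (the $\alpha$th derivative of $\omega^\alpha+1$ is its last point). Each summand is countable, so if we enumerate every summand and collect all the $n$th points, we get countably many relatively discrete sets.

On the other hand, $\omega_1$ with the order topology is scattered (the least element of $A\subset\omega_1$ is isolated in $A$) and is not $\sigma$-relatively discrete. If $\omega_1=\bigcup_nB_n$ with every $B_n$ relatively discrete, some $B_n$ is stationary. For each limit $\alpha\in B_n$ there is $f(\alpha)<\alpha$ with $(f(\alpha),\alpha]\cap B_n=\{\alpha\}$. By Fodor's lemma $f$ takes some constant value $\gamma$ on a stationary set; for two elements $\alpha<\alpha'$ of this set, $\alpha\in(\gamma,\alpha']\cap B_n$, a contradiction.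

So scattered sets that are not $\sigma$-relatively discrete exist as topological spaces. The question is whether one can sit, $1$-separated, in the weak topology of a $\sigma$-fragmentable Banach space. It can, and the guess is wrong. For a locally compact Hausdorff space $K$, $C_0(K)$ is the space of continuous real functions on $K$ vanishing at infinity, with the sup norm.

**Theorem A (ZFC).** There is a locally compact scattered Hausdorff space $K$ such that $X=C_0(K)$ is $\sigma$-fragmentable but fails JNR. Also $(X,w)$ has no $\sigma$-isolated network. More precisely, $X$ contains a set $S$ of norm-one elements at mutual distance $1$ which is scattered but not $\sigma$-relatively discrete in the weak topology.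

The space $K$ that we build has $|K|=\mathfrak c$.

## For scattered $K$, the compact open sets decide

For locally compact Hausdorff $K$, let $\mathrm{CO}(K)$ be the set of compact open subsets of $K$ with the topology of pointwise convergence, as a subspace of $\{0,1\}^K$. A basic neighborhood of $U$ is $\{V: V\cap H=U\cap H\}$ with $H\subset K$ finite.

**Theorem B.** Let $K$ be a locally compact scattered Hausdorff space. Then

1. $C_0(K)$ is $\sigma$-fragmentable $\iff$ $\mathrm{CO}(K)$ is a countable union of scattered subspaces;
2. $C_0(K)$ has JNR $\iff$ $\mathrm{CO}(K)$ is $\sigma$-relatively discrete.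

We need two standard facts, with short proofs.

**Lemma 2 (Pełczyński–Semadeni, Studia Math. 18 (1959)).** A continuous real function $f$ on a compact scattered space $Q_0$ has countable range.

*Proof.* Otherwise the compact set $f(Q_0)\subset\mathbb R$ is uncountable, so it contains a nonempty closed set $P$ without isolated points. Consider the closed sets $Q\subset Q_0$ with $f(Q)=P$; one is $f^{-1}(P)$. The intersection of a chain of them is another: for $p\in P$ the sets $Q\cap f^{-1}(p)$ form a chain of nonempty compact sets. By Zorn's lemma there is a minimal $Q$. It has an isolated point $q$. The set $Q\setminus\{q\}$ is compact, and by minimality its image is not $P$, so the image is $P\setminus\{f(q)\}$. This is compact, so $f(q)$ is isolated in $P$, a contradiction. $\square$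

**Lemma 3.** Let $K$ be locally compact, Hausdorff and scattered. Finite regular signed Borel measures on $K$ are atomic (Rudin, Proc. AMS 8 (1957)). On $\{1_U:U\in\mathrm{CO}(K)\}$ the weak topology of $C_0(K)$ and the pointwise topology agree.

*Proof.* For the first part let $\mu\ge0$ be finite and regular, let $D$ be the countable set of points of positive mass, and let $\nu(B)=\mu(B\setminus D)$. This measure is inner regular and vanishes on points. Let $G$ be the union of all open $\nu$-null sets. A compact subset of $G$ is covered by finitely many of them, so $\nu(G)=0$. If $K\setminus G\neq\emptyset$, it has an isolated point $t$, so there is an open $O$ with $O\setminus G=\{t\}$. Then $\nu(O)\le\nu(\{t\})+\nu(G)=0$, so $O\subset G$, a contradiction. Hence $\nu(K)=\nu(G)=0$.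

For the second part, evaluations are functionals, so the weak topology is finer. Conversely, by the Riesz theorem, a weak neighborhood of $1_U$ is determined by finite regular signed measures $\mu_1,\dots,\mu_q$ and $\eta>0$. They are atomic, so there is a finite $H\subset K$ with $|\mu_i|(K\setminus H)<\eta$ for all $i$. If $V\cap H=U\cap H$, then $|\mu_i(1_V-1_U)|\le|\mu_i|(K\setminus H)<\eta$. $\square$

**Proof of Theorem B, from $C_0(K)$ to $\mathrm{CO}(K)$.** The point is that indicators are $1$-separated. Let $X=\bigcup_nX_n$ be the decomposition for $\varepsilon=1$, and let $C_n=\{U:1_U\in X_n\}$. A set of indicators of diameter less than $1$ has at most one element. If $X$ is $\sigma$-fragmentable, each nonempty subset of $\{1_U:U\in C_n\}$ has a nonempty relatively weakly open subset with exactly one point. If $X$ has JNR, each point of $\{1_U:U\in C_n\}$ is isolated in this set. By Lemma 3, $C_n$ is scattered, respectively relatively discrete.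

**Proof of Theorem B, from $\mathrm{CO}(K)$ to $C_0(K)$.** The purpose is to code a function, up to $\varepsilon$, by finitely many compact open sets. Let $\alpha K=K\cup\{\infty\}$ be the one-point compactification ($\infty$ is isolated if $K$ is compact), and put $h(\infty)=0$ for $h\in X=C_0(K)$. The space $\alpha K$ is scattered: if $A\subset\alpha K$ meets the open set $K$, an isolated point of $A\cap K$ is isolated in $A$; otherwise $A$ has at most one point.

Fix $\varepsilon>0$. By Lemma 2, $h(\alpha K)$ is a countable compact set, so its complement is open and dense in $\mathbb R$. Hence there are rationals $c_0<c_1<\dots<c_N$, none in $h(\alpha K)$, with $c_0<\min h(\alpha K)$, $\max h(\alpha K)<c_N$, and $c_k-c_{k-1}<\varepsilon$ for all $k$. For such a finite sequence $c$ let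
$$X_c=\{h\in X: h(\alpha K)\subset(c_0,c_N)\setminus\{c_1,\dots,c_{N-1}\}\}.$$
Countably many sets $X_c$ cover $X$. Let $X_c\ne\emptyset$. For $h\in X_c$ put
$$U_k(h)=\{t\in K:c_{k-1}<h(t)<c_k\},\qquad J=\{k:0\notin(c_{k-1},c_k)\}.$$
Since $0=h(\infty)$ is none of the $c_k$ and lies in $(c_0,c_N)$, exactly one $k$ is not in $J$. For $k\in J$, $U_k(h)=\{t\in\alpha K:c_{k-1}\le h(t)\le c_k\}$ is closed in $\alpha K$ and misses $\infty$, so $U_k(h)\in\mathrm{CO}(K)$. The remaining $U_k(h)$ is the complement in $K$ of the union of the others. Hence:

(1) If $h,g\in X_c$ and $U_k(h)=U_k(g)$ for all $k\in J$, then $\|h-g\|\le\delta:=\max_k(c_k-c_{k-1})<\varepsilon$.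

Indeed then every $t\in K$ lies in $U_k(h)\cap U_k(g)$ for one and the same $k$.

The map $\Psi(h)=(U_k(h))_{k\in J}$ from $X_c$ to $\mathrm{CO}(K)^J$ is weakly continuous, because for each $t$ both "$c_{k-1}<h(t)<c_k$" and its negation on $X_c$, "$h(t)<c_{k-1}$ or $h(t)>c_k$", are weakly open conditions. By (1) its fibers have diameter at most $\delta<\varepsilon$.

Let $\mathrm{CO}(K)=\bigcup_iC_i$ with all $C_i$ scattered (respectively relatively discrete). A product of two scattered spaces is scattered: for a nonempty $A$ in the product choose an isolated point $p$ of the first projection of $A$; the part of $A$ over $p$ is relatively open in $A$, and an isolated point of this part is isolated in $A$. So each finite product $P=\prod_{k\in J}C_{i_k}$ is scattered (respectively discrete). The countably many sets $\Psi^{-1}(P)$ cover $X_c$. In the scattered case let $\emptyset\ne A\subset\Psi^{-1}(P)$; if $p$ is an isolated point of $\Psi(A)$, then $A\cap\Psi^{-1}(p)$ is nonempty, relatively weakly open in $A$, and of diameter less than $\varepsilon$. In the discrete case every fiber of $\Psi$ in $\Psi^{-1}(P)$ is relatively weakly open there. $\square$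

Two tests by hand. For $K=\kappa$ discrete, $\mathrm{CO}(K)$ is the set of finite subsets of $\kappa$, which is $\sigma$-relatively discrete by the argument above. So $c_0(\kappa)$ has JNR.

For $K=\omega_1$ with the order topology, which as a topological space is not $\sigma$-relatively discrete, one might hope for a counterexample. There is none. A compact open set $U$ is a finite union of, say, $n$ maximal intervals $(\alpha_i,\beta_i]$ with $\alpha_i\ge-1$ and $\beta_i<\alpha_{i+1}$. Let $H$ consist of the points $\alpha_i,\alpha_i+1,\beta_i,\beta_i+1$ (without $-1$). If $V$ also has $n$ maximal intervals and $V\cap H=U\cap H$, then each $\beta_i$ is a right end of $V$, since $\beta_i\in V$ and $\beta_i+1\notin V$. Likewise each $\alpha_i$ is a left end of $V$, where $-1$ counts as a point outside $V$. As $V$ has only $n$ ends of each kind, $V=U$. So $C_0(\omega_1)$ has JNR.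

The task is now purely topological: find $K$ such that $\mathrm{CO}(K)$ is a countable union of scattered sets but is not $\sigma$-relatively discrete.

## A tree with a rank that drops upwards

We look for compact open sets $x_t$, indexed by the nodes $t$ of a tree, with $t=\max x_t$, and a rank $\varphi(t)<\omega_1$ such that
$$s\in x_t,\ s\ne t\ \Longrightarrow\ \varphi(s)>\varphi(t).$$
This makes $\{x_t\}$ scattered. The set $\{x_s:t\in x_s\}$ is a neighborhood of $x_t$, and all its other members have smaller rank; so in any nonempty subfamily a member of least rank is isolated.

To defeat a decomposition $T=\bigcup_nB_n$ into relatively discrete pieces, we want two nodes $x\ne y$ in the same $B_n$ with $x_x\subset x_y$ and $x_y$ disjoint from a given finite set $G_x$. The plan is to choose a branch $s_0<s_1<\cdots$ whose nodes run through all relevant pieces $B_n$, and to let $y=\bigcup_js_j$ carry the set $x_y=\{y\}\cup\bigcup_jx_{s_j}$. Whatever piece contains $y$, some $s_j$ lies in the same piece.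

The first attempt is to promise that for every sequence $(s_j)$ and every prescribed rank $a$ below all $\varphi(s_j)$, the union $y$ gets rank $a$ and the ladder $\{s_j\}$. This is impossible: a node can be given one rank and one ladder, but the same sequence with two different values $a$, or a sequence and its subsequences, all make demands on the same union $y$. The way out is to replace a sequence by a binary tree of nodes, all of whose $\mathfrak c$ branches are acceptable. There are only $\mathfrak c$ such demands, so each can be given a branch of its own.

**The tree.** Let $T=\bigcup_{\alpha<\omega_1}\omega_1^\alpha$, the set of all functions $t$ from a countable ordinal $\operatorname{len}(t)$ to $\omega_1$, ordered by extension. Write ${\downarrow}t=\{v:v\le t\}$ and $(s,t]=\{v:s<v\le t\}$. All ${\downarrow}t$ are countable, and the union of a countable chain in $T$ is in $T$. Each $t$ has $\omega_1$ immediate successors $t^\frown\xi$, with pairwise disjoint upper cones. Also $|T|=\omega_1^\omega=\mathfrak c$, because $2\le\omega_1\le\mathfrak c$ and $\mathfrak c^\omega=\mathfrak c$.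

**The recursion.** By recursion on length we define $\varphi(t)\in\omega_1$, $L(t)\subset{\downarrow}t$ and $x_t\subset{\downarrow}t$. Put $\varphi(\emptyset)=0$ and $\varphi(t^\frown\xi)=\xi$; for these nodes $L=\emptyset$ and $x_u=\{u\}$.

Let $\lambda<\omega_1$ be a limit, with everything defined for lengths less than $\lambda$.

**Definition ($\lambda$-fan).** A $\lambda$-fan is a pair $\big((s_\sigma)_{\sigma\in2^{<\omega}},a\big)$ with $a<\omega_1$, $s_\sigma\in T$ and $\operatorname{len}(s_\sigma)<\lambda$, such that for all $\sigma\in2^{<\omega}$ and $i\in\{0,1\}$:

* $\varphi(s_\sigma)>a$;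
* $s_\sigma<s_{\sigma i}$, and $s_{\sigma0},s_{\sigma1}$ are incomparable;
* $x_{s_{\sigma i}}\subset(s_\sigma,s_{\sigma i}]$;
* $\sup_j\operatorname{len}(s_{\beta|j})=\lambda$ for every $\beta\in2^\omega$.

There are at most $\mathfrak c^\omega\cdot\omega_1=\mathfrak c$ such fans. Index them by an ordinal $\le\mathfrak c$. For the $\iota$th fan choose recursively $\beta\in2^\omega$ so that $b_\iota=\bigcup_js_{\beta|j}\in\omega_1^\lambda$ differs from all $b_\kappa$, $\kappa<\iota$. This is possible: distinct $\beta$ give distinct unions, since the branches pass through incomparable nodes where they split, so there are $\mathfrak c$ candidates, and $|\iota|<\mathfrak c$. Put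
$$\varphi(b_\iota)=a,\qquad L(b_\iota)=\{s_{\beta|j}:j<\omega\},\qquad x_{b_\iota}=\{b_\iota\}\cup\bigcup_jx_{s_{\beta|j}}.$$
For all other $t\in\omega_1^\lambda$ put $\varphi(t)=0$, $L(t)=\emptyset$, $x_t=\{t\}$.

**Example.** Let $s_\emptyset=\langle1\rangle$, $s_{\sigma i}=s_\sigma{}^\frown(1+i)$ and $a=0$. All ranks $\varphi(s_\sigma)$ are $1$ or $2$, all $x_{s_\sigma}$ are singletons $\{s_\sigma\}$, and $\operatorname{len}(s_\sigma)=|\sigma|+1$. This is an $\omega$-fan. For some $\beta$ the node $y=\langle1,1+\beta(0),1+\beta(1),\dots\rangle$ receives $\varphi(y)=0$ and $x_y=\{y\}\cup\{y|j:j\ge1\}$. In the topology defined below, $x_y$ is a convergent sequence with limit $y$.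

The recursion gives the following.

(2) If $L(t)\ne\emptyset$, then $L(t)=\{s_0<s_1<\cdots\}$, $\bigcup_js_j=t$, $\varphi(s_j)>\varphi(t)$, $x_{s_{j+1}}\subset(s_j,s_{j+1}]$ and $x_t=\{t\}\cup\bigcup_jx_{s_j}$. If $L(t)=\emptyset$, then $x_t=\{t\}$.

(3) For every $\lambda$-fan $((s_\sigma),a)$ there is $\beta\in2^\omega$ such that $y=\bigcup_js_{\beta|j}$ has $\varphi(y)=a$ and $L(y)=\{s_{\beta|j}:j<\omega\}$.

(4) $t\in x_t\subset{\downarrow}t$, and $x_t$ is countable.

(5) If $s\in x_t$, then $x_s\subset x_t$.

(6) If $s\in x_t$ and $s\ne t$, then $\varphi(s)>\varphi(t)$.

The last three go by induction on length. For (5) and (6), if $s\ne t$ then $s\in x_{s_j}$ for some $j$. By induction $x_s\subset x_{s_j}\subset x_t$, and $\varphi(s)\ge\varphi(s_j)>\varphi(t)$.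

## The topology making every $x_t$ compact and open

If $L(t)=\{s_0<s_1<\cdots\}\neq\emptyset$, put $x_t^m=\{t\}\cup\bigcup_{j\ge m}x_{s_j}$; if $L(t)=\emptyset$, put $x_t^m=\{t\}$. So $x_t^0=x_t$, and $x_t^m$ decreases with $m$. Call $U\subset T$ open if for all $t\in U$ there is $m$ with $x_t^m\subset U$. Since $x_t^m$ decreases, this is a topology. Let $K$ be $T$ with this topology.

**Lemma 4.** The sets $x_t^m$ are compact and open and form a base of $K$. The space $K$ is locally compact, Hausdorff and scattered. Compact subsets of $K$ are countable. For finite $F\subset K$ the set $x_F=\bigcup_{t\in F}x_t$ is compact and open and has only countably many compact open subsets.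

*Proof.* *Openness.* If $u\in x_t^m$ and $u\ne t$, then $u\in x_{s_j}$ for some $j\ge m$, and $x_u\subset x_{s_j}\subset x_t^m$ by (5). So $x_t^m$ is open, and by definition of the topology these sets form a base.

*The sets ${\downarrow}r$ are clopen.* If $u\le r$, then $x_u\subset{\downarrow}u\subset{\downarrow}r$, so ${\downarrow}r$ is open. For the complement let $u\not\le r$. If $L(u)=\emptyset$, then $x_u=\{u\}$ misses ${\downarrow}r$. Let $L(u)=\{s_0<s_1<\cdots\}$. If all $s_j\le r$, then $u=\bigcup_js_j\le r$, a contradiction. So $s_j\not\le r$ for some $j$. For $i>j$ all elements of $x_{s_i}\subset(s_{i-1},s_i]$ are $\ge s_j$, hence not $\le r$. So $x_u^{j+1}$ misses ${\downarrow}r$.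

*Hausdorff.* If $u\ne v$, say $u\not\le v$, the clopen set ${\downarrow}v$ contains $v$ and not $u$.

*Compactness of $x_t^m$,* by induction on length. In an open cover, a member containing $t$ contains some $x_t^{m'}$, and the rest of $x_t^m$ lies in the finitely many compact sets $x_{s_j}$, $m\le j<m'$, which are contained in $x_t^m$.

*Scattered.* If $t$ has minimal length in $A$, then $x_t\cap A=\{t\}$, because the other elements of $x_t$ are shorter.

*Countability.* A compact set is covered by finitely many $x_t$, which are countable. If $u\in x_F$, then $x_u^m\subset x_u\subset x_F$ by (5). A compact open subset of $x_F$ is a finite union of such sets $x_u^m$, and there are countably many pairs $(u,m)$. $\square$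

In particular every $x_t$ is clopen and $1_{x_t}\in C_0(K)$. For every finite $F$ fix an injection $c_F$ from the set of compact open subsets of $x_F$ into $\omega$.

## Peeling a compact open set, and $\sigma$-fragmentability

We show that $\mathrm{CO}(K)$ is a countable union of scattered sets. A general $U\in\mathrm{CO}(K)$ has no single top node. We peel it instead: take its points of least rank, remove the sets $x_t$ that they generate, and repeat.

For $\emptyset\ne U\in\mathrm{CO}(K)$ let $m(U)=\min\{\varphi(t):t\in U\}$ and $F(U)=\{t\in U:\varphi(t)=m(U)\}$. Put $U^0=U$ and $U^{i+1}=U^i\setminus x_{F(U^i)}$ as long as $U^i\ne\emptyset$.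

**Lemma 5.** Each $F(U^i)$ is finite and nonempty, each $U^i$ is compact open, and $U^\ell=\emptyset$ for some $\ell<\omega$.

*Proof.* By compactness $U\subset x_{t_1}\cup\dots\cup x_{t_p}$ with $t_1,\dots,t_p\in U$. We claim that $F(U^i)\subset\{t_1,\dots,t_p\}$. Let $s\in U^i\cap x_{t_k}$. Then $t_k\in U^i$: otherwise $t_k\in x_t$ for some $x_t$ removed earlier, and $s\in x_{t_k}\subset x_t$ by (5), so $s$ would have been removed too. If $s\ne t_k$, then $\varphi(s)>\varphi(t_k)\ge m(U^i)$ by (6), so $s\notin F(U^i)$. Since every $s\in U^i$ lies in some $x_{t_k}$, the claim follows. The sets $F(U^i)$ are nonempty, and they are disjoint for distinct $i$ because $F(U^i)\subset x_{F(U^i)}$ is removed. So there are at most $p$ steps. Each $U^i$ is compact open because it arises by removing finitely many clopen sets $x_t$. $\square$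

Let $\ell=\ell(U)$ be least with $U^\ell=\emptyset$, where $\ell(\emptyset)=0$. The *type* of $U$ is the list of $\ell$, the numbers $p_i=|F(U^i)|$ and the codes $c_{F(U^i)}(U^i\cap x_{F(U^i)})$, $i<\ell$. There are countably many types. Let $\vec m(U)=(m(U^0),\dots,m(U^{\ell-1}))\in\omega_1^\ell$. For finite $L$, the set $\omega_1^L$ ordered lexicographically is well-ordered, of order type the ordinal power $\omega_1^L$.

**Lemma 6.** If $U,V$ have the same type, $\vec m(V)\ge_{\rm lex}\vec m(U)$ and $F(U^i)\subset V$ for all $i<\ell$, then $V=U$.

*Proof.* We show $F(V^i)=F(U^i)=:F_i$ by induction on $i<\ell$. Suppose this holds below $i$. Then $V^i=V\setminus\bigcup_{l<i}x_{F_l}$, and likewise for $U^i$. The set $F(U^i)\subset U^i$ misses $\bigcup_{l<i}x_{F_l}$ and lies in $V$, so $F(U^i)\subset V^i$ and $m(V^i)\le m(U^i)$. The earlier coordinates of $\vec m(U)$ and $\vec m(V)$ agree, since they are the values of $\varphi$ on the common sets $F_l$. So the lexicographic inequality gives $m(V^i)\ge m(U^i)$. Hence equality holds and $F(U^i)\subset F(V^i)$. Both sets have $p_i$ elements, so they are equal.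

Now the codes of $U$ and $V$ are taken with the same injections $c_{F_i}$, so $U^i\cap x_{F_i}=V^i\cap x_{F_i}$ for all $i<\ell$. Since $U$ is the disjoint union of the sets $U^i\cap x_{F_i}$, and similarly for $V$, we get $U=V$. $\square$

**Proposition 7.** $\mathrm{CO}(K)$ is a countable union of scattered subspaces. Consequently $X=C_0(K)$ is $\sigma$-fragmentable.

*Proof.* Let $\mathcal A\ne\emptyset$ be a set of compact open sets of one fixed type. Choose $U\in\mathcal A$ with $\vec m(U)$ lexicographically least. The set $\{V\in\mathcal A:F(U^i)\subset V\text{ for all }i<\ell\}$ is relatively open in $\mathcal A$, since it is given by finitely many points, and it contains $U$. By Lemma 6 it equals $\{U\}$. So the sets of fixed type are scattered, and there are countably many types. The second statement is Theorem B(1). $\square$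

## The set $S$ resists every countable decomposition

Let $S=\{1_{x_t}:t\in T\}$. Its elements have norm one. For $s\ne t$ we have $x_s\ne x_t$, because $t=\max x_t$; so $\|1_{x_s}-1_{x_t}\|=1$. For $t\in T$ put $W_t=\{s:t\in x_s\}$. It corresponds to a pointwise open neighborhood of $1_{x_t}$ in $S$, and by (6):

(7) If $s\in W_t$ and $s\ne t$, then $\varphi(s)<\varphi(t)$.

So in every nonempty subset of $S$ a point with minimal $\varphi$ is isolated, and $S$ is scattered, both weakly and pointwise by Lemma 3.

**Theorem 8.** $S$ is not $\sigma$-relatively discrete in the weak (equivalently, pointwise) topology.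

*Proof.* Suppose it is.

**Step 1: what relative discreteness means.** The purpose is to turn the assumption into finite sets of forbidden points. Subsets of relatively discrete sets are relatively discrete, so $T$ is a disjoint union of sets $B_n$, $n<\omega$, with each $\{1_{x_t}:t\in B_n\}$ relatively discrete. For each $t\in B_n$ there is a finite $H_t\subset K$ such that $s\in B_n$ and $x_s\cap H_t=x_t\cap H_t$ imply $s=t$. Put $G_t=H_t\setminus x_t$. If $x_t\subset x_s$ and $x_s\cap G_t=\emptyset$, then $x_s\cap H_t=x_t\cap H_t$. Hence:

(8) If $s,t\in B_n$, $x_t\subset x_s$ and $x_s\cap G_t=\emptyset$, then $s=t$.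

**What stands in the way of the naive branch.** We would like a branch $s_0<s_1<\cdots$ with $s_j\in B_{n_j}$, where the $n_j$ run through all indices, and with union $y$ carrying the ladder $\{s_j\}$. If $y\in B_{n_j}$, then $s_j$ and $y$ should contradict (8). The points of $x_y$ above $s_j$ cause no trouble: $G_{s_j}$ is finite and $s_j$ has uncountably many successors with disjoint cones, so we continue in a cone that misses $G_{s_j}$. There are two real obstacles.

The first is the points of $x_y$ below. The finite sets $H_t$ may always be enlarged, so for every $t>s_0$ with $s_0\notin x_t$ we may be faced with $s_0\in G_t$. Then $x_y\ni s_0$ meets every $G_{s_j}$, $j\ge1$. So the trace of $G_{s_j}$ below must be fixed before the branch starts, and the sets $x_{s_j}$ must stay above that trace.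

The second is the rank. A piece may be a whole level $B_n=\{t:\varphi(t)=a\}$; this is relatively discrete with $G_t=\emptyset$, since $W_t\cap B_n=\{t\}$ by (7). If $\varphi(y)=a$, then $y$ lies in this piece, but no $s_j$ with $\varphi(s_j)>a$ does. So $a$ must be chosen such that each index $n$ either is available at ranks above $a$ or can be prevented from occurring at $y$. Steps 2 to 4 achieve this.

**Step 2: alive triples.** The purpose is to say that $B_n$ offers nodes with a fixed rank and a fixed trace of $G_s$, arbitrarily high in a cone. Let $t\in T$, $n\in\omega$, $g\subset{\downarrow}t$ finite, $a<\omega_1$. A *witness* for $(n,g,a)$ at $t$ is a node $s>t$ with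
$$s\in B_n,\qquad\varphi(s)=a,\qquad x_s\subset(t,s],\qquad G_s\cap{\downarrow}t=g.$$
Call $(n,g,a)$ *alive* at $t$ if it has a witness at every $t'\ge t$. For $g\subset{\downarrow}t$ and $t\le t'$:

* (M1) A witness at $t'$ is a witness at $t$, since $(t',s]\subset(t,s]$ and $G_s\cap{\downarrow}t=(G_s\cap{\downarrow}t')\cap{\downarrow}t=g\cap{\downarrow}t=g$.
* (M2) If $(n,g,a)$ is alive at $t$, it is alive at $t'$.
* (M3) If $(n,g,a)$ is not alive at $t$, there is $t_*\ge t$ such that it has no witness at any $t''\ge t_*$. Indeed it has no witness at some $t_*\ge t$, and (M1) applies between $t_*$ and $t''$.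

Call $n$ *$a$-high* at $t$ if $(n,g,a')$ is alive at $t$ for some $a'>a$ and some finite $g\subset{\downarrow}t$. By (M2) this persists upwards. Call $t$ *$a$-decided* if each $n$ is either $a$-high at $t$ or $a$-high at no $t'\ge t$.

Above each $t^0$ there is an $a$-decided node. Let $t^{n+1}\ge t^n$ be a node at which $n$ is $a$-high, if there is one above $t^n$, and $t^{n+1}=t^n$ otherwise; let $t=\bigcup_nt^n$. If $n$ is $a$-high at some $t'\ge t$, then, as $t'\ge t^n$, it was made $a$-high at $t^{n+1}$, and hence it is $a$-high at $t$.

**Step 3: choosing the rank $a$.** The purpose is to find a rank at which every index is either available strictly above $a$ or useless exactly at $a$.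

**Claim 1.** There are $a<\omega_1$ and $t\in T$ such that every $n$ satisfies one of the following. (H): $n$ is $a$-high at $t$. (L): for all $t'\ge t$ and all finite $g\subset{\downarrow}t'$, $(n,g,a)$ is not alive at $t'$.

*Proof of Claim 1.* Suppose not. We construct an increasing sequence $(t_a)_{a<\omega_1}$. Given $t_b$ for $b<a$, their union is a node, because $a$ is countable. Let $r_a$ be an $a$-decided node above it. Both (H) and (L) fail for $(a,r_a)$ and some $n=n_a$. So $n_a$ is not $a$-high at $r_a$; as $r_a$ is $a$-decided, $n_a$ is $a$-high at no node $\ge r_a$. And there are $t_a\ge r_a$ and a finite $g\subset{\downarrow}t_a$ such that $(n_a,g,a)$ is alive at $t_a$.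

Suppose $b<a$ and $n_b=n_a=n$. Since $(n,g,a)$ is alive at $t_a$ and $a>b$, $n$ is $b$-high at $t_a\ge r_b$. This contradicts the choice of $n_b$. So $a\mapsto n_a$ is an injection of $\omega_1$ into $\omega$, which is impossible. $\square$

Fix $a,t$ as in Claim 1. Let $N_H$ be the set of $n$ satisfying (H), and $N_L$ the set of the remaining $n$, which satisfy (L). For $n\in N_H$ fix $a_n>a$ and a finite $g_n\subset{\downarrow}t$ such that $(n,g_n,a_n)$ is alive at $t$.

**Step 4: killing the indices in $N_L$.** The purpose is to reach a node $w$ above which no relevant node of rank $a$ lies in a piece $B_n$ with $n\in N_L$. We choose $t=t_0<t_1<\cdots$ such that for all $n\in N_L$, all $k$ and all finite $g\subset{\downarrow}t_k$ there is $j\ge k$ such that $(n,g,a)$ has no witness at $t_j$. For each $k$ there are only countably many requirements $(n,k,g)$, so by bookkeeping every requirement is treated at some stage $j\ge k$. At this stage $g\subset{\downarrow}t_k\subset{\downarrow}t_j$ and $t_j\ge t$, so $(n,g,a)$ is not alive at $t_j$ by (L). By (M3) there is $t_*\ge t_j$ such that there is no witness at any node above $t_*$; choose $t_{j+1}>t_j$ with $t_{j+1}\ge t_*$.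 If there is nothing to treat, let $t_{j+1}>t_j$ be arbitrary. Put $w=\bigcup_kt_k$. Then $w>t$.

**Claim 2.** If $y>w$, $\varphi(y)=a$, $x_y\subset(w,y]$ and $y\in B_n$, then $n\in N_H$.

*Proof of Claim 2.* The set $g=\{v\in G_y:v<w\}$ is finite, and $\{v:v<w\}=\bigcup_k{\downarrow}t_k$, so $g\subset{\downarrow}t_k$ for some $k$. For all $j\ge k$ we have $G_y\cap{\downarrow}t_j=g$ and $x_y\subset(w,y]\subset(t_j,y]$. So $y$ is a witness for $(n,g,a)$ at every $t_j$, $j\ge k$. For $n\in N_L$ this contradicts the choice of the $t_j$. $\square$

The node $y=w^\frown a$ has $\varphi(y)=a$ and $x_y=\{y\}\subset(w,y]$. So Claim 2 shows $N_H\ne\emptyset$. Let $(n_j)_{j<\omega}$ enumerate $N_H$, repetitions allowed.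

**Step 5: a fan of witnesses.** The purpose is to build a fan all of whose branches run through all pieces $B_n$, $n\in N_H$, with controlled sets $G$. Let $s_\emptyset$ be a witness for $(n_0,g_{n_0},a_{n_0})$ at $w$. Suppose $s_\sigma$ is given for all $|\sigma|=j$. For each such $\sigma$ choose distinct immediate successors $u_{\sigma0},u_{\sigma1}$ of $s_\sigma$ such that no element of the finite set $G_{s_\sigma}$ is $\ge u_{\sigma i}$; all but finitely many successors qualify, because their cones are disjoint. Choose $t_{\sigma i}\ge u_{\sigma i}$ with $\operatorname{len}(t_{\sigma i})\ge\max\{\operatorname{len}(s_\rho):|\rho|=j\}$. Let $s_{\sigma i}$ be a witness for $(n_{j+1},g_{n_{j+1}},a_{n_{j+1}})$ at $t_{\sigma i}$. All these witnesses exist, because the triples are alive at $t$ and $t_{\sigma i}\ge w\ge t$.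

Let $\lambda=\sup_\sigma\operatorname{len}(s_\sigma)<\omega_1$. Each node on level $j+1$ is longer than all nodes on level $j$. So $\lambda$ is a limit, all $s_\sigma$ are shorter than $\lambda$, and $\sup_j\operatorname{len}(s_{\beta|j})=\lambda$ for every $\beta$. Moreover $\varphi(s_\sigma)=a_{n_{|\sigma|}}>a$ and
$$x_{s_{\sigma i}}\subset(t_{\sigma i},s_{\sigma i}]\subset(s_\sigma,s_{\sigma i}],$$
and $s_{\sigma0},s_{\sigma1}$ are incomparable since they lie above distinct immediate successors of $s_\sigma$. So $((s_\sigma),a)$ is a $\lambda$-fan.

**Step 6: the contradiction.** By (3) there is $\beta$ such that, writing $s_j=s_{\beta|j}$ and, for $j\ge1$, $u_j=u_{\beta|j}$ and $t'_j=t_{\beta|j}$, the node $y=\bigcup_js_j$ has $\varphi(y)=a$ and $x_y=\{y\}\cup\bigcup_jx_{s_j}$. Note that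
$$t<w<s_0<u_1\le t'_1<s_1<u_2\le t'_2<s_2<\cdots<y.$$
Since $x_{s_0}\subset(w,s_0]$ and $x_{s_j}\subset(t'_j,s_j]$ for $j\ge1$, we get $x_y\subset(w,y]$. Let $y\in B_n$. By Claim 2, $n\in N_H$, so $n=n_j$ for some $j$. Let $x=s_j$. Then $x\in B_n$, $x\ne y$ and $x_x\subset x_y$. We check that $G_x\cap x_y=\emptyset$.

* $G_x\cap x_x=\emptyset$ by definition of $G_x$.
* Let $v\in x_{s_i}$ with $i<j$. Then $v\le s_{j-1}<t'_j$. As $x=s_j$ is a witness at $t'_j$, we have $G_x\cap{\downarrow}t'_j=g_n\subset{\downarrow}t$. But $v>w>t$, so $v\notin G_x$.
* Let $v=y$ or $v\in x_{s_i}$ with $i>j$. In the second case $v>t'_i\ge u_i\ge u_{j+1}$; in the first $y>u_{j+1}$. So $v\ge u_{j+1}$, and $v\notin G_x$ by the choice of $u_{j+1}$.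

By (8), $y=x$, a contradiction. $\square$

## Failure of JNR and of $\sigma$-isolated networks

**Proof of Theorem A.** By Lemma 4, $K$ is locally compact, scattered and Hausdorff. Proposition 7 gives $\sigma$-fragmentability. The set $S$ consists of norm-one elements at mutual distance $1$, it is weakly scattered by (7), and it is not $\sigma$-relatively discrete by Theorem 8.

*JNR fails.* If $X=\bigcup_nX_n$ were as in JNR for $\varepsilon=1$, each point of $S\cap X_n$ would have a weak neighborhood meeting $X_n$ in a set of diameter less than $1$. This neighborhood contains no other point of $S\cap X_n$. So $S$ would be $\sigma$-relatively discrete, contradicting Theorem 8.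

*There is no $\sigma$-isolated network.* This argument does not use the equivalence with JNR. The idea is that (7) picks a distinguished point from each useful member of a network. Suppose $(X,w)$ has a $\sigma$-isolated network. Intersecting its members with $S$ and identifying $S$ with $T$, we get a network $\bigcup_n\mathcal N_n$ of $S$, where the members of each $\mathcal N_n$ are pairwise disjoint and relatively open in $\bigcup\mathcal N_n$. For each $t$ there are $n$ and $N\in\mathcal N_n$ with $t\in N\subset W_t$, since $W_t$ is an open neighborhood of $t$ in $S$. By (7), $t$ is then the unique point of $N$ at which $\varphi|_N$ is maximal. Let $Z_n$ be the set of all $t$ that arise with index $n$.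

Each $N\in\mathcal N_n$ contains at most one point of $Z_n$. Indeed, if $t'\in Z_n\cap N$ arises from $N'\in\mathcal N_n$, then $t'\in N\cap N'$, so $N'=N$ by disjointness, and $t'$ is the unique $\varphi$-maximal point of $N$. Since the members of $\mathcal N_n$ are relatively open in their union and $Z_n\subset\bigcup\mathcal N_n$, the set $Z_n$ is relatively discrete. So $S=\bigcup_nZ_n$ is $\sigma$-relatively discrete, contradicting Theorem 8. $\blacksquare$

## The threshold at height $\omega_1$

Lemma 1 has a version for Banach spaces, which shows that the guess from the beginning is right as long as the fragmentation has countable length. For a subset $A$ of a Banach space and $\varepsilon>0$ let $D_\varepsilon(A)$ be the set of $x\in A$ with no weak neighborhood $U$ such that $\operatorname{diam}(U\cap A)<\varepsilon$. Iterate transfinitely, with intersections at limits, and let $i_\varepsilon(A)$ be the least $\alpha$ with $D_\varepsilon^\alpha(A)=\emptyset$, if it exists. For example, if $A$ is $1$-separated and $\varepsilon\le1$, then $D_\varepsilon(A)=A'$ in the weak topology, and $i_\varepsilon(A)$ is the height of $A$ when $A$ is scattered.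

**Theorem C (ordinal threshold).**

1. If for each $\varepsilon>0$ a Banach space is a countable union of sets with countable $i_\varepsilon$, then it has JNR. (Conversely, JNR gives $i_\varepsilon\le1$.)
2. For the space $X$ of Theorem A and each $\varepsilon>0$, $X$ is a countable union of sets with $i_\varepsilon\le\omega_1^L$, $L<\omega$ depending on the set. The non-$\sigma$-relatively discrete set $S$ has scattered height exactly $\omega_1$, the least height possible for a scattered set that is not $\sigma$-relatively discrete.

*Proof of (1).* Let $X=\bigcup_nX_n$ with $i_\varepsilon(X_n)=\alpha_n<\omega_1$. Since limits are intersections, each point of $X_n$ leaves at a successor stage. So $X_n$ is the union of the countably many sets $D_\varepsilon^\alpha(X_n)\setminus D_\varepsilon^{\alpha+1}(X_n)$, $\alpha<\alpha_n$. By definition each point of such a set has a weak neighborhood meeting $D_\varepsilon^\alpha(X_n)$, and hence the smaller set, in diameter less than $\varepsilon$. Conversely, the pieces in JNR satisfy $D_\varepsilon(X_{n,\varepsilon})=\emptyset$.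

*Proof of (2), the bound.* The purpose is to refine the pieces of Theorem B so that one lexicographic order measures them. Fix $\varepsilon>0$ and let $X_c$, $U_k(h)$, $J$, $\delta$ be as in the proof of Theorem B. Split $X_c$ into countably many sets $X_{c,\vec\tau}$ according to the types of $U_k(h)$, $k\in J$. For $h\in X_{c,\vec\tau}$ let $v(h)\in\omega_1^L$ be the concatenation, in increasing order of $k\in J$, of the vectors $\vec m(U_k(h))$. The number $L$ depends only on $\vec\tau$.

(9) If $h,g\in X_{c,\vec\tau}$, $v(g)\ge_{\rm lex}v(h)$, and $F(U_k(h)^i)\subset U_k(g)$ for all $k\in J$ and all $i$, then $U_k(g)=U_k(h)$ for all $k\in J$.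

To see this, go through $J$ in increasing order. If the sets agree for all earlier indices, the earlier blocks of $v(g)$ and $v(h)$ agree, so $\vec m(U_k(g))\ge_{\rm lex}\vec m(U_k(h))$, and Lemma 6 gives $U_k(g)=U_k(h)$.

Let $\rho(h)<\omega_1^L$ be the position of $v(h)$ in the lexicographic order. We show $D_\varepsilon^\alpha(X_{c,\vec\tau})\subset\{\rho\ge\alpha\}$ by induction on $\alpha$. The case $\alpha=0$ and limits are clear. Suppose it holds for $\alpha$, and let $h\in D_\varepsilon^\alpha(X_{c,\vec\tau})$ with $\rho(h)=\alpha$. Every $g\in D_\varepsilon^\alpha(X_{c,\vec\tau})$ has $v(g)\ge_{\rm lex}v(h)$. The finitely many conditions $c_{k-1}<g(t)<c_k$, for $k\in J$, all $i$ and $t\in F(U_k(h)^i)$, define a weak neighborhood of $h$. By (9), all $g\in D^\alpha_\varepsilon(X_{c,\vec\tau})$ in this neighborhood have $U_k(g)=U_k(h)$ for all $k\in J$. By (1) any two of them are at distance at most $\delta<\varepsilon$. So $h\notin D_\varepsilon^{\alpha+1}(X_{c,\vec\tau})$, which proves the step. With $\alpha=\omega_1^L$ we get $i_\varepsilon(X_{c,\vec\tau})\le\omega_1^L$.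

*Proof of (2), the height of $S$.* In the same way, (7) gives $S^{(\alpha)}\subset\{1_{x_t}:\varphi(t)\ge\alpha\}$: if this holds for $\alpha$ and $1_{x_t}\in S^{(\alpha)}$ with $\varphi(t)=\alpha$, then the neighborhood given by $W_t$ meets $S^{(\alpha)}$ only in $1_{x_t}$. As $\varphi<\omega_1$, the height of $S$ is at most $\omega_1$. By Lemma 1 a scattered set of countable height is $\sigma$-relatively discrete, so by Theorem 8 the height of $S$ is not countable. $\square$

## Kadec norms and densities

The space $X$ of Theorem A is an Asplund space, since $\alpha K$ is scattered (Namioka–Phelps, Duke Math. J. 42 (1975)). A Banach space with an equivalent Kadec norm, in particular with an equivalent LUR norm, has JNR (Jayne–Namioka–Rogers, Mathematika 39 (1992)). So $X$ is a $\sigma$-fragmentable Asplund space with no equivalent Kadec norm and no equivalent LUR norm.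

The density of $X$ is $\mathfrak c$. It is at least $\mathfrak c$, since $S$ is $1$-separated of size $\mathfrak c$. Conversely, every compact open set is a finite union of sets $x_t^m$, so $|\mathrm{CO}(K)|=\mathfrak c$. If $h\in X_c$, then $\sum_{k\in J}c_k1_{U_k(h)}$ is within $\varepsilon$ of $h$, because $|h|<\varepsilon$ on the one remaining set $U_k(h)$. So the simple functions over $\mathrm{CO}(K)$ with rational coefficients, $\mathfrak c$ in number, are dense.

Both properties pass to closed subspaces, because the weak topology of a subspace is the induced one. Also $\sigma$-fragmentability passes to finite direct sums $E\oplus_\infty F$. Let $E=\bigcup_nE_n$ and $F=\bigcup_mF_m$ be decompositions for $\varepsilon$, and let $\emptyset\ne A\subset E_n\times F_m$. The projection of $A$ to $E$ has a nonempty relatively weakly open part of diameter less than $\varepsilon$; let $A_1$ be the part of $A$ over it. The projection of $A_1$ to $F$ has such a part too, and the part of $A_1$ over it is nonempty, relatively weakly open in $A$ and of diameter less than $\varepsilon$. Since $c_0(\kappa)$ has JNR, $X\oplus_\infty c_0(\kappa)$ is $\sigma$-fragmentable; it fails JNR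 because its closed subspace $X$ does. So there is a counterexample of density $\kappa$ for every $\kappa\ge\mathfrak c$. Likewise $C(\alpha K)\cong X\oplus\mathbb R$ is a counterexample of the form $C(\text{compact})$. Under CH, $X$ has density $\omega_1$, which is the least possible, since separable spaces have JNR.
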